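
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Failure of unique continuation for subelliptic harmonic maps}


\begin{abstract}
Two harmonic maps from a connected Riemannian manifold to a Riemannian manifold that agree on a nonempty open set agree everywhere. It was conjectured in \cite{SHM} that the same holds for subelliptic harmonic (pseudoharmonic) maps from a connected strictly pseudoconvex CR manifold to a Riemannian manifold. We disprove this. In CR dimension one there is a counterexample with target $\mathbb R$, hence one with every target of positive dimension. In every CR dimension there is a counterexample on a compact Heisenberg nilmanifold with its standard pseudohermitian structure. Both constructions rest on the fact that the exponential growth rate of a separated solution of the Heisenberg sub-Laplacian varies from point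 to point, at a speed that can be prescribed.
\end{abstract}

\section{The question and the answer}

\paragraph{Definitions.}
All objects are $C^\infty$, and $d\theta(V,W)=V\theta(W)-W\theta(V)-\theta([V,W])$. A \emph{CR manifold} $M$ of CR dimension $n$ is a manifold of dimension $2n+1$ with a subbundle $H=H(M)\subset TM$ of rank $2n$ (the Levi distribution) and a complex structure $J$ on $H$, such that the complex bundle $T_{1,0}=\{V-iJV:V\in H\}$ is involutive. It is \emph{strictly pseudoconvex} if there is a one-form $\theta$ with kernel $H$ whose Levi form $G_\theta(V,W)=d\theta(V,JW)$, $V,W\in H$, is symmetric and positive definite. We fix such a contact form and orient $M$ by $\theta\wedge(d\theta)^n$.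

Let $(N,g)$ be a Riemannian manifold. A smooth map $\phi:M\to N$ is \emph{subelliptic harmonic} (or pseudoharmonic) if it is a critical point of
\[
E(\phi)=\frac12\int_M\operatorname{trace}_{G_\theta}(\phi^*g)\;\theta\wedge(d\theta)^n ,
\]
where the trace is that of the restriction of $\phi^*g$ to $H$. In \cite{SHM} this definition is given for compact $M$. If $M$ is not compact, we extend it by requiring that $\phi$ is critical for compactly supported variations, that is, for the energy over every relatively compact domain.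

\paragraph{The question.}
J.\,H.~Sampson proved unique continuation for ordinary harmonic maps between Riemannian manifolds: two of them that coincide on a nonempty open subset of the (connected) domain coincide everywhere. The energy above measures only horizontal derivatives, but it does not lose sight of any direction. If a function satisfies $du|_H=0$, then $[V,W]u=0$ for horizontal $V,W$. Since $\theta([V,W])=-d\theta(V,W)$ and $d\theta$ is nondegenerate on $H$, horizontal fields and their brackets span $TM$, so $u$ is locally constant. This makes the following statement plausible, which was conjectured in \cite{SHM}.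

\begin{quote}
\emph{Conjecture. Let $\phi,\psi:M\to N$ be subelliptic harmonic maps from a connected strictly pseudoconvex CR manifold into a Riemannian manifold. If $\phi=\psi$ on a nonempty open subset of $M$, then $\phi=\psi$ on $M$.}
\end{quote}

\noindent The conjecture is false, already for functions on a three-dimensional $M$.

\begin{theorem}\label{thm:one}
There are an open slab $M\subset\mathbb R^3$, a strictly pseudoconvex CR structure on $M$ with $n=1$, a contact form $\theta$ with $G_\theta>0$, and a bounded smooth function $u:M\to\mathbb R$ that is subelliptic harmonic, vanishes on a nonempty open set and is not identically $0$. So $\phi=u$ and $\psi=0$ violate the conjecture. Moreover, for every Riemannian manifold $N$ with $\dim N\ge1$ there are two different subelliptic harmonic maps $M\to N$ that coincide on a nonempty open set.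
\end{theorem}

\begin{theorem}\label{thm:two}
For every $n\ge1$ let $M=M^{2n+1}$ be the compact Heisenberg nilmanifold of Section~\ref{sec:graphs}, with its standard CR structure and contact form. There are a complete metric $g$ on $N=M\times\mathbb R^{2^{n+1}}$ and two embeddings $\phi,\psi:M\to(N,g)$, homotopic to each other and both subelliptic harmonic, with $\phi=\psi$ on a nonempty open set and $\phi\ne\psi$.
\end{theorem}

Nothing is claimed about the target $\mathbb R$ when $n\ge2$. On compact $M$ a Euclidean target cannot be used: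

\begin{remark}\label{rem:compact}
If $M$ is compact and connected, every subelliptic harmonic $u:M\to\mathbb R^m$ is constant, so the conjecture holds trivially for $N=\mathbb R^m$. Indeed, criticality says $\int_M\sum_i\langle E_iu,E_i\eta\rangle\,\theta\wedge(d\theta)^n=0$ for all $\eta:M\to\mathbb R^m$, in local $G_\theta$-orthonormal frames $(E_i)$ of $H$. Taking $\eta=u$ gives $du|_H=0$, and then $u$ is constant by the bracket argument above.
\end{remark}

\paragraph{Plan.}
Section~\ref{sec:switch} explains the mechanism on the Heisenberg group: why separated solutions can be made to die out at a finite distance, how one passes from one such solution to the next, and how the resulting error is absorbed into the CR structure when $n=1$. Section~\ref{sec:seq} sets up the sequence of solutions and the estimates used in both theorems, and Section~\ref{sec:proof1} proves Theorem~\ref{thm:one}. In Theorem~\ref{thm:two} the structure of $M$ is fixed and the errors are absorbed into the metric of the target. Sections~\ref{sec:graphs}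 and~\ref{sec:reduction} reduce this to one scalar equation, Section~\ref{sec:modes} provides solutions without zeros, Section~\ref{sec:handover} solves the scalar equation, and Section~\ref{sec:proof2} assembles the map.

\section{One change of mode on the Heisenberg group}\label{sec:switch}

On $\mathbb R^3\ni(x,y,t)$ let
\[
X=\partial_x,\qquad Y=\partial_y+x\,\partial_t,\qquad T=\partial_t,\qquad \theta_0=dt-x\,dy .
\]
The only nonzero bracket is $[X,Y]=T$. The fields are divergence free for $dx\,dy\,dt$. Further, $H=\operatorname{span}(X,Y)=\ker\theta_0$, $d\theta_0(X,Y)=-1$ and $\theta_0\wedge d\theta_0=-dx\wedge dy\wedge dt$. We write $\nabla f=(Xf,Yf)$.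

\subsection{Modes and their rates}

For constants $\mu,\Lambda$ put $\vartheta=\mu y-\Lambda t$ and $s(x)=\mu-\Lambda x$. Then $X\vartheta=0$, $Y\vartheta=s$, $T\vartheta=-\Lambda$, so
\begin{equation}\label{eq:mode}
(X^2+Y^2)\bigl(v(x)\cos\vartheta\bigr)=(v''-s^2v)\cos\vartheta .
\end{equation}
The function $v\cos\vartheta$, a \emph{mode}, is annihilated by $X^2+Y^2$ if $v''=s^2v$. While $s>0$, suitable positive solutions $v$ grow at a rate $r=v'/v$ close to $s$ (Lemma~\ref{lem:v} makes this precise).

We want a function that vanishes for $x\le0$ but not for small $x>0$. A single nonzero solution $v$ of a linear second order equation cannot vanish to infinite order. So we use infinitely many modes, indexed by $k$, and let mode $k$ hand over to mode $k+1$ at a point $x_k$, where $x_k\downarrow0$. A mode can be cut off with little damage only where it is much smaller than the mode that stays. Normalize $v_k(x_k)=v_{k+1}(x_k)$. Mode $k$ is to be cut off to the left of $x_k$ and mode $k+1$ to the right. So $v_k/v_{k+1}$ must increase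 steeply through $x_k$, that is, $r_k$ must exceed $r_{k+1}$ there. \emph{Moving left, the rate drops at each handover.}

For the Euclidean modes $e^{\mu x}\cos\mu y$ this is fatal. Their rate $\mu$ is constant, so rates that drop at every handover stay bounded, and the product of the growth factors stays away from $0$ at finite distance. On the Heisenberg group the rate $s=\mu-\Lambda x$ \emph{rises} as $x$ decreases, with slope $\Lambda$, because $s'=XY\vartheta=[X,Y]\vartheta=T\vartheta=-\Lambda$. The rates can follow a sawtooth (Figure~\ref{fig:saw}). In Section~\ref{sec:seq} the rate on the $k$th tooth rises from about $4k^6$ to about $8k^6$ over a length of order $k^{-2}$, and at $x_k$ it drops back to about $4(k+1)^6$. The function loses a factor of at least $e^{k^4}$ on this tooth, which beats every power of $k$.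

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.25cm,y=0.9cm]
\draw[->] (0.3,0)--(9.4,0) node[right]{$x$};
\fill[gray!50] (4.3,0) rectangle (4.65,0.25);
\fill[gray!50] (5.35,0) rectangle (5.7,0.25);
\node at (4.25,0.6) {\small $D_{k,k+1}$};
\node at (5.85,0.6) {\small $D_{k+1,k}$};
\draw[very thick] (0.5,2.55)--(2,1.8);
\draw[very thick] (2,3.2)--(5,1.7);
\draw[very thick] (5,3)--(8,1.5);
\draw[very thick] (8,2.9)--(9.2,2.3);
\draw[dashed] (2,1.8)--(2.7,1.45);
\draw[dashed] (1.3,3.55)--(2,3.2);
\draw[dashed] (5,1.7)--(5.7,1.35);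
\draw[dashed] (4.3,3.35)--(5,3);
\draw[dashed] (8,1.5)--(8.7,1.15);
\draw[dashed] (7.3,3.25)--(8,2.9);
\draw[dotted] (2,0)--(2,3.2);
\draw[dotted] (5,0)--(5,3);
\draw[dotted] (8,0)--(8,2.9);
\node[below] at (2,0) {$x_{k+1}$};
\node[below] at (5,0) {$x_k$};
\node[below] at (8,0) {$x_{k-1}$};
\node at (3.7,2.75) {$s_{k+1}$};
\node at (6.7,2.55) {$s_k$};
\end{tikzpicture}
\caption{Growth rates of successive modes (schematic, not to scale). Solid: the dominant mode. Dashed: the weaker mode, where two are present. Moving left, the rate of each mode rises linearly; at $x_k$ mode $k$ hands over to mode $k+1$ and the rate drops. Mode $k$ is cut off over $D_{k,k+1}$ and mode $k+1$ over $D_{k+1,k}$, in each case where it is the weaker one.}\label{fig:saw}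
\end{figure}

\subsection{Absorbing the error of one cutoff}

Let a dominant mode $U_j=v_j\cos\vartheta_j$ be present and let a weaker mode $U_k=v_k\cos\vartheta_k$ be cut off: $u=U_j+\chi U_k$ with $\chi=\chi(x)$. Then $(X^2+Y^2)u=\chi''U_k+2\chi'XU_k$ is small but not zero. We look for a symmetric matrix $A$ close to $I$ with
\[
X\bigl((A\nabla u)_1\bigr)+Y\bigl((A\nabla u)_2\bigr)=0 .
\]
As a differential equation for $A$ this is inconvenient. Instead we first choose a divergence-free flux $e+f$ close to $e=\nabla u$, and then solve the algebraic equation $Ae=e+f$, which is possible where $e\ne0$. The natural first guess for the part of the flux coming from $U_k$ is $\chi\nabla U_k$. Its divergence is $\chi'XU_k=\chi'r_kv_k\cos\vartheta_k$. Since $Y$ maps $g(x)\sin\vartheta_k$ to $s_k\,g(x)\cos\vartheta_k$, this can be cancelled by an explicit second component, without integration; the support does not grow. For vectors, $a\otimes b$ denotes the matrix $c\mapsto(b\cdot c)a$.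

\begin{lemma}\label{lem:switch}
Over an interval let $v_j,v_k>0$ solve $v_i''=s_i^2v_i$ with $s_i=\mu_i-\Lambda_ix>0$, and put $r_i=v_i'/v_i$, $\vartheta_i=\mu_iy-\Lambda_it$, $U_i=v_i\cos\vartheta_i$ $(i=j,k)$. Let $\chi$ be a function of $x$ and
\[
u=U_j+\chi U_k,\qquad e=\nabla u,\qquad f=\Bigl(-\chi'v_k\cos\vartheta_k,\;-\chi'\frac{r_k}{s_k}v_k\sin\vartheta_k\Bigr).
\]
Then $X(e+f)_1+Y(e+f)_2=0$. Where $e\ne0$, the matrix
\[
A(e,f)=I+\frac{f\otimes e+e\otimes f}{|e|^2}-\frac{(e\cdot f)\,e\otimes e}{|e|^4}
\]
is symmetric, $A(e,f)e=e+f$, $\|A(e,f)-I\|\le3|f|/|e|$, and $A(\lambda e,\lambda f)=A(e,f)$ for $\lambda\neq 0$.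
\end{lemma}

\begin{proof}
We have $e=\nabla U_j+\chi\nabla U_k+(\chi'U_k,0)$, hence
\[
e+f=\nabla U_j+\chi\nabla U_k+\Bigl(0,-\chi'\tfrac{r_k}{s_k}v_k\sin\vartheta_k\Bigr).
\]
By \eqref{eq:mode} the divergence is $\chi'XU_k-\chi'r_kv_k\cos\vartheta_k=0$. Next, $A(e,f)e=e+f+\frac{(e\cdot f)e}{|e|^2}-\frac{(e\cdot f)e}{|e|^2}=e+f$. The remaining claims are read off from the formula.
\end{proof}

Since $|e|$ is of the size of $s_jv_j$ and $f$ contains the factor $v_k$, the perturbation $A-I$ is controlled by $v_k/v_j$, which is small exactly where mode $k$ is the weaker one.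

\subsection{From the matrix to a CR structure}

In CR dimension one every positive definite $A$ comes from a pseudohermitian structure, because the integrability condition on $J$ is empty. This is where Theorem~\ref{thm:one} uses $n=1$.

\begin{lemma}\label{lem:structure}
Let $M\subset\mathbb R^3$ be open and connected and let $A$ be a smooth positive definite symmetric $2\times2$ matrix function on $M$. There are a complex structure $J$ on $H=\operatorname{span}(X,Y)$ and a contact form $\theta$ with kernel $H$, such that $(M,H,J)$ is a strictly pseudoconvex CR manifold with $G_\theta>0$ and, for all real functions $w,\eta$,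
\begin{equation}\label{eq:density}
\operatorname{trace}_{G_\theta}(dw\otimes d\eta)\,|\theta\wedge d\theta|=(A\nabla w\cdot\nabla\eta)\,dx\,dy\,dt .
\end{equation}
Consequently $u:M\to\mathbb R$ is subelliptic harmonic if $X((A\nabla u)_1)+Y((A\nabla u)_2)=0$, and then, with $dv=|\theta\wedge d\theta|$ and local $G_\theta$-orthonormal frames $(E_l)$ of $H$,
\begin{equation}\label{eq:weak}
\int_M\sum_lE_lu\,E_l\eta\,dv=0\qquad(\eta\in C_c^\infty(M)).
\end{equation}
\end{lemma}

\begin{proof}
Let $\theta=\sqrt{\det A}\;\theta_0$, and let $G$ be the metric on $H$ with matrix $(\det A)A^{-1}$ in the basis $(X,Y)$. Then $\det G=\det A$. As $\theta_0|_H=0$, we have $d\theta|_H=\sqrt{\det A}\,d\theta_0|_H$, so $|d\theta(X,Y)|=\sqrt{\det G}$. Thus $d\theta|_H$ is the area form of $G$ for one orientation of $H$. Let $J$ be the $G$-rotation by $+90^\circ$ for that orientation. In an oriented $G$-orthonormal basis $e_1,\,e_2=Je_1$ one reads off $d\theta(e_a,Je_b)=\delta_{ab}$, so $G_\theta=G>0$. The bundle $T_{1,0}$ has complex rank one, so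 it is involutive.

The inverse matrix of $G$ is $A/\det A$, so the trace in \eqref{eq:density} is $(A\nabla w\cdot\nabla\eta)/\det A$. Moreover $\theta\wedge d\theta=(\det A)\,\theta_0\wedge d\theta_0$, which has density $(\det A)\,dx\,dy\,dt$. This proves \eqref{eq:density}. Hence the energy of $w$ over a relatively compact $\Omega$ is $\frac12\int_\Omega A\nabla w\cdot\nabla w\,dx\,dy\,dt$. Its derivative at $u$ in the direction $\eta\in C_c^\infty(M)$ is
\[
\int A\nabla u\cdot\nabla\eta\;dx\,dy\,dt=-\int\eta\,\bigl(X(A\nabla u)_1+Y(A\nabla u)_2\bigr)dx\,dy\,dt=0 ,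
\]
because $X,Y$ are divergence free. By \eqref{eq:density} the left side is the integral in \eqref{eq:weak}.
\end{proof}

\section{The sequence of modes}\label{sec:seq}

Fix $n\ge1$ and put $\kappa=n-1$. For Theorem~\ref{thm:one} one needs $\kappa=0$; in Theorem~\ref{thm:two} the other $n-1$ pairs of variables contribute a constant $\kappa\Lambda_k$ to the equation for $v_k$, and we carry it along.

\subsection{Parameters}

For $k\ge1$ put
\begin{gather*}
\Lambda_k=4k^8,\qquad s_k(x)=4k^8\bigl(\tfrac1k-x\bigr),\qquad x_k=\tfrac1{k+2},\qquad\varepsilon_k=\tfrac1{4k^2},\\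
F_k=[x_k-\varepsilon_k,\,x_k+\varepsilon_k],\qquad J_k=[x_k-\varepsilon_k,\;x_{k-1}+\varepsilon_{k-1}]\quad(k\ge2),
\end{gather*}
so $s_k'=-\Lambda_k$. Mode $k$ lives over $J_k$ and is handed over inside $F_k$ and $F_{k-1}$. Let $k_0$ be a large integer, enlarged finitely often below. For $k\ge k_0-1$ the following hold.
\begin{itemize}
\item[(a)] $x_k-\varepsilon_k>0$ and $x_k+\varepsilon_k<x_{k-1}-\varepsilon_{k-1}$, because $x_{k-1}-x_k=\frac1{(k+1)(k+2)}\sim k^{-2}$ while $\varepsilon_k+\varepsilon_{k-1}\sim\frac12k^{-2}$. So $J_k\cap J_{k+1}=F_k$ and $J_k\cap J_{k+2}=\emptyset$.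
\item[(b)] $2k^6\le s_k\le10k^6$ on $J_k$. Indeed $s_k(x_k)=\frac{8k^7}{k+2}$, $s_k(x_{k-1})=\frac{4k^7}{k+1}$, $4k^8\varepsilon_k=k^6$ and $4k^8\varepsilon_{k-1}\sim k^6$, so the extreme values of $s_k/k^6$ on $J_k$ tend to $9$ and $3$.
\item[(c)] $s_k-s_{k+1}\ge k^6$ on $F_k$, because there $s_k/k^6$ lies asymptotically in $[7,9]$ and $s_{k+1}/k^6$ in $[3,5]$.
\end{itemize}

\subsection{The solutions \boldmath$v_k$}

For $k\ge k_0$ let $v_k$ solve
\begin{equation}\label{eq:ode}
v_k''=(s_k^2+\kappa\Lambda_k)v_k\ \text{ on }J_k,\qquad v_k>0\text{ and }v_k'=s_kv_k\text{ at the left endpoint.}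
\end{equation}
Then $v_k$ is positive, convex and increasing. Put $r_k=v_k'/v_k$. The factors are normalized by
\[
v_{k_0}(x_{k_0})=1,\qquad v_{k+1}(x_k)=v_k(x_k)\quad(k\ge k_0).
\]
The cutoffs will act over the sets
\[
D_{k,k+1}=[x_k-\varepsilon_k,\,x_k-\tfrac{\varepsilon_k}2],\qquad D_{k,k-1}=[x_{k-1}+\tfrac{\varepsilon_{k-1}}2,\,x_{k-1}+\varepsilon_{k-1}],
\]
where in $D_{k,j}$ the first index belongs to the mode that is cut off and the second to the mode that stays. Only $D_{k,j}$ with $k,j\ge k_0$, $j=k\pm1$, are used. By (a) they are pairwise disjoint.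

\begin{lemma}\label{lem:v}
For $k_0$ large and $k,j\ge k_0$, $j=k\pm1$:
\begin{align}
&s_k\le r_k\le s_k+nk^2\ \text{ on }J_k,\qquad r_k-r_{k+1}\ge\tfrac12k^6\ \text{ on }F_k;\label{eq:rate}\\
&v_k(x_k)\le e^{-k^4}\ (k>k_0),\qquad\sup_{J_k}v_k\le e^{-(k-2)^4}\ (k\ge k_0+3);\label{eq:decay}\\
&\frac{v_k}{v_j}\le e^{-(k-1)^4/16},\qquad|s_j-s_k|\ge(k-1)^6\quad\text{on }D_{k,j}.\label{eq:ratio}
\end{align}
\end{lemma}

\begin{proof}
Let $\delta=r_k-s_k$. From $r_k'=s_k^2+\kappa\Lambda_k-r_k^2$ and $s_k'=-\Lambda_k$ we get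
\[
\delta'=n\Lambda_k-\delta(2s_k+\delta),\qquad\delta=0\text{ at the left endpoint.}
\]
When $\delta=0$, $\delta'>0$; hence $\delta\ge0$. When $\delta=nk^2$, (b) gives $\delta(2s_k+\delta)>nk^2\cdot4k^6=n\Lambda_k$, so $\delta'<0$; hence $\delta\le nk^2$. With (c), $r_k-r_{k+1}\ge k^6-n(k+1)^2\ge\frac12k^6$ on $F_k$ for $k_0$ large.

For $k>k_0$, integrating $r_k\ge2k^6$ over $[x_k,x_{k-1}]$ gives
\[
v_k(x_k)\le v_k(x_{k-1})\,e^{-2k^6/((k+1)(k+2))}\le v_{k-1}(x_{k-1})\,e^{-k^4},
\]
since $2k^2\ge(k+1)(k+2)$ for large $k$. As $v_{k_0}(x_{k_0})=1$, the first part of \eqref{eq:decay} follows by induction. By \eqref{eq:rate}, $v_k/v_{k-1}$ is decreasing on $F_{k-1}$, and it equals $1$ at $x_{k-1}$. So $v_k\le v_{k-1}$ at the right endpoint $x_{k-1}+\varepsilon_{k-1}$ of $J_k$. Both functions increase, and $x_{k-1}+\varepsilon_{k-1}<x_{k-2}$, so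
\[
\sup_{J_k}v_k\le v_{k-1}(x_{k-2})=v_{k-2}(x_{k-2})\le e^{-(k-2)^4}\qquad(k-2>k_0).
\]

Finally let $i=\min(k,j)\in\{k-1,k\}$. Then $D_{k,j}\subset F_i$ lies at distance at least $\varepsilon_i/2=\frac1{8i^2}$ from $x_i$, where $v_k=v_j$. It lies to the left of $x_i$ if $k=i$, and to the right if $k=i+1$; in both cases $v_k/v_j$ decreases away from $x_i$, at logarithmic rate at least $\frac12i^6$ by \eqref{eq:rate}. So $v_k/v_j\le e^{-i^4/16}$ on $D_{k,j}$. The bound on $|s_j-s_k|$ is (c).
\end{proof}

\subsection{Cutoffs}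

By rescaling one fixed step function, choose $\chi_k=\chi_k(x)\in[0,1]$ supported in $J_k$ and equal to $1$ on $[x_k-\frac{\varepsilon_k}2,x_{k-1}+\frac{\varepsilon_{k-1}}2]$, with
\[
\operatorname{supp}\chi_k'\subset\operatorname{int}D_{k,k+1}\cup\operatorname{int}D_{k,k-1},\qquad|\chi_k^{(m)}|\le C_mk^{2m}.
\]
The mode $k=k_0$ is an exception: it has no cutoff on the right, and $\chi_{k_0}=1$ everywhere to the right of $D_{k_0,k_0+1}$. By (a), over $D_{k,j}$ only the modes $k$ and $j$ are present, and $\chi_j=1$ there. From now on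
\[
b=x_{k_0-1} .
\]
All $D_{k,j}$ in use lie in $0<x\le x_{k_0}+\varepsilon_{k_0}<b$.

\subsection{Tame and negligible families}

All error terms will be polynomial in $k$ times the exponentially small ratio \eqref{eq:ratio}. The following bookkeeping avoids writing the polynomials. ``Over'' a set of values of $x$ means on the points of the manifold whose coordinate $x$ lies in that set. In Section~\ref{sec:proof1} the frame is $(X,Y,T)$ on $\mathbb R^3$. In Theorem~\ref{thm:two} it is the frame $X_a,Y_a,T$ of Section~\ref{sec:graphs}, with $x=x_1-\frac14$. In both cases exactly one frame field acts nontrivially on functions of $x$, namely as $\partial_x$.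

\begin{definition}
Consider a family of smooth functions, indexed by $k\ge k_0$ and defined over $J_k\cap\{x<b\}$, or indexed by $(k,j)$ with $j=k\pm1$ and defined over $D_{k,j}$. It is \emph{tame} if for each $m\ge0$ all its $m$-fold iterated frame derivatives are bounded by $C_mk^{p_m}$, and \emph{negligible} if they are bounded by $C_mk^{p_m}e^{-(k-1)^4/16}$. Here $C_m,p_m$ do not depend on $k,j,k_0$. For vectors and matrices this is meant componentwise.
\end{definition}

Powers of $j$ and $k$ are comparable, and $D_{k,j}\subset J_k\cap J_j\cap\{x<b\}$. So over $D_{k,j}$ we may use families indexed by $k$ or by $j$.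

\begin{lemma}\label{lem:tame}
\begin{itemize}
\item[\textup{(T1)}] Frame derivatives, sums and products of tame families are tame; tame times negligible is negligible; frame derivatives of negligible families are negligible.
\item[\textup{(T2)}] If $f$ is tame and $|f|\ge c>0$ with $c$ independent of $k,j,k_0$, then $1/f$ is tame.
\item[\textup{(T3)}] $\Lambda_k,s_k,1/s_k,\chi_k,r_k$ are tame. Over $D_{k,j}$ the ratio $v_k/v_j$ is negligible.
\item[\textup{(T4)}] If $g/v_j^2$ is negligible over $D_{k,j}$, then so is $(Eg)/v_j^2$ for every frame field $E$.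
\item[\textup{(T5)}] A smooth function over $\{0<x<b\}$, all of whose iterated frame derivatives (of order $\ge0$) tend to $0$ uniformly as $x\to0^+$, extends smoothly by $0$ across $\{x=0\}$ to $x\le0$. In particular, let $(h_{k,j})$ be a negligible family over the $D_{k,j}$ with $h_{k,j}$ supported over $\operatorname{supp}\chi_k'$. Then the function equal to $h_{k,j}$ over $D_{k,j}$ and to $0$ elsewhere is smooth over $\{0<x<b\}$ and extends smoothly by $0$ to $x\le0$.
\end{itemize}
\end{lemma}

\begin{proof}
(T1) is the Leibniz rule. (T2): applying an iterated derivative $E^I$, $I\ne\emptyset$, to $f\cdot\frac1f=1$ expresses $E^I(1/f)$ as $-\frac1f$ times a sum of products of derivatives of $f$ and lower order derivatives of $1/f$; use induction. (T3): for $\Lambda_k,s_k,\chi_k$ this is clear from (b) and the choice of $\chi_k$; $1/s_k$ is tame by (b) and (T2). By \eqref{eq:rate}, $r_k$ is bounded by a power of $k$, and $r_k'=s_k^2+\kappa\Lambda_k-r_k^2$ gives its derivatives inductively. Since $(v_k/v_j)'=(r_k-r_j)v_k/v_j$, every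 derivative of $v_k/v_j$ is a tame function times $v_k/v_j$; use \eqref{eq:ratio}. The constants do not depend on $k_0$, because $r_k$ and the ratios $v_k/v_{k\pm1}$ do not. (T4): $(Eg)/v_j^2=E(g/v_j^2)+2(E\log v_j)\,g/v_j^2$ and $E\log v_j\in\{0,r_j\}$.

(T5): coordinate derivatives are combinations of frame derivatives with coefficients polynomial in $x$ (respectively in $x_1,\dots,x_n$), which are locally bounded. So all partial derivatives tend to $0$ locally uniformly as $x\to0^+$. By the mean value theorem the extension by $0$ has vanishing first partial derivatives at $x=0$, and one iterates. For the last claim, $\operatorname{supp}\chi_k'\cap D_{k,j}\subset\operatorname{int}D_{k,j}$ and the $D_{k,j}$ are locally finite in $\{x>0\}$, so the function is smooth for $0<x<b$. Since $x\ge x_k-\varepsilon_k>0$ on $J_k$, the indices $k$ of the $D_{k,j}$ that contain $x$ tend to $\infty$ as $x\to0^+$, so all its frame derivatives tend to $0$ uniformly.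
\end{proof}

\section{Proof of Theorem~\ref{thm:one}}\label{sec:proof1}

Here $n=1$ and $\kappa=0$. Put $M=\{(x,y,t):-1<x<b\}$. Let
\[
\vartheta_k=4k^7y-4k^8t,\qquad U_k=v_k(x)\cos\vartheta_k,\qquad u=\sum_{k\ge k_0}\chi_kU_k\ (x>0),\quad u=0\ (x\le0).
\]
Then $Y\vartheta_k=4k^7-4k^8x=s_k$, so by \eqref{eq:mode} and \eqref{eq:ode} $(X^2+Y^2)U_k=0$.

\paragraph{Properties of $u$.} The functions $\cos\vartheta_k,\sin\vartheta_k$ are tame, and $v_k'=r_kv_k$. So every frame derivative of $\chi_kU_k$ is $v_k$ times a tame function, and by \eqref{eq:decay} it is at most $Ck^pe^{-(k-2)^4}$ for $k\ge k_0+3$, with $C,p$ depending only on the order. At each $x$ at most two modes are present, and their indices tend to $\infty$ as $x\to0^+$. By (T5), $u$ is smooth on $M$. It is bounded, it vanishes for $x\le0$, and it equals $U_{k_0}\not\equiv0$ for $x_{k_0}+\varepsilon_{k_0}<x<b$.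

\paragraph{The matrix $A$.} Over $D_{k,j}$ we have $u=U_j+\chi_kU_k$, which is the situation of Lemma~\ref{lem:switch} with $\chi=\chi_k$. Let $e=\nabla u$ and $f$ be as in that lemma, and put
\[
A=A(e,f)\ \text{ over the }D_{k,j},\qquad A=I\ \text{ elsewhere}.
\]
This requires $e\ne0$. Explicitly,
\begin{align*}
\frac e{v_j}&=(r_j\cos\vartheta_j,\,-s_j\sin\vartheta_j)+\frac{v_k}{v_j}\bigl((\chi_k'+\chi_kr_k)\cos\vartheta_k,\,-\chi_ks_k\sin\vartheta_k\bigr),\\
\frac f{v_j}&=\frac{v_k}{v_j}\Bigl(-\chi_k'\cos\vartheta_k,\,-\chi_k'\frac{r_k}{s_k}\sin\vartheta_k\Bigr).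
\end{align*}
By (T1) and (T3), $e/v_j$ is tame and $f/v_j$ is negligible. The first vector in $e/v_j$ has length at least $\min(r_j,s_j)\ge2j^6$, and the second is negligible. So $|e|/v_j\ge j^6$ for $k_0$ large. As $A(e,f)=A(e/v_j,f/v_j)$, (T1) and (T2) show that $A-I$ is negligible over the $D_{k,j}$. It is supported over the sets $\operatorname{supp}\chi_k'$, because $f$ is. By (T5), $A$ is smooth on $M$. For $k_0$ large $\|A-I\|\le\frac12$, since the constants do not depend on $k_0$; so $A$ is positive definite.

\paragraph{The equation.} The field $A\nabla u$ is divergence free, that is,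
\begin{equation}\label{eq:div}
X\bigl((A\nabla u)_1\bigr)+Y\bigl((A\nabla u)_2\bigr)=0\quad\text{on }M .
\end{equation}
Over the interiors of the $D_{k,j}$ this is Lemma~\ref{lem:switch}. Over the complement of $\bigcup\operatorname{supp}\chi_k'$ in $\{x>0\}$, $A=I$ and $u$ is locally a sum of at most two modes $U_k$, so $(X^2+Y^2)u=0$. These open sets cover $\{0<x<b\}$. For $x\le0$ all terms vanish.

Equip $M$ with the structure of Lemma~\ref{lem:structure}. By \eqref{eq:div}, $u$ is subelliptic harmonic, and so is $0$. They coincide for $x<0$ and differ. This disproves the conjecture.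

\paragraph{Arbitrary targets.} Let $\dim N\ge1$, let $\gamma:(-\delta,\delta)\to N$ be an injective unit-speed geodesic, let $c>0$ with $c\sup|u|<\delta$, and put $w=cu$, $\phi=\gamma(w)$. Let $\phi_\lambda$ be a compactly supported variation of $\phi=\phi_0$ with variation field $W$. In local $G_\theta$-orthonormal frames $(E_l)$ of $H$ (the integrands do not depend on the frame), since $d\phi(E_l)=(E_lw)\dot\gamma(w)$,
\[
\frac{d}{d\lambda}\Big|_0E(\phi_\lambda)=\int\sum_l\langle\nabla_{E_l}W,\dot\gamma(w)\rangle\,E_lw\,dv=\int\sum_lE_l\langle W,\dot\gamma(w)\rangle\,E_lw\,dv .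
\]
The second equality uses $\nabla_{E_l}(\dot\gamma(w))=(E_lw)(\nabla_{\dot\gamma}\dot\gamma)(w)=0$, i.e.\ that $\gamma$ is a geodesic. The last integral vanishes by \eqref{eq:weak} with $\eta=\langle W,\dot\gamma(w)\rangle$. So $\gamma(cu)$ and the constant map $\gamma(0)$ are subelliptic harmonic. They coincide for $x<0$, and they differ because $\gamma$ is injective and $u\not\equiv0$. \qed

\section{Graphs over a compact nilmanifold}\label{sec:graphs}

For Theorem~\ref{thm:two} the structure on $M$ is fixed, so the errors made at the handovers must be absorbed elsewhere: in the metric of the target. We consider graphs $(\mathrm{id},u)$ into $M\times\mathbb R^q$. If the metric on the factor $M$ depends quadratically on the fiber variable, the energy acquires a term quadratic in $u$, and the equation for $u$ becomes $Lu=Vu$ with a matrix potential $V$ at our disposal. The price is that the map has to be critical also for variations along the graph.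

\subsection{The manifold}

On $\mathbb R^{2n+1}\ni(x_a,y_a,t)_{1\le a\le n}$ let
\[
X_a=\partial_{x_a},\qquad Y_a=\partial_{y_a}+x_a\partial_t,\qquad T=\partial_t .
\]
The only nonzero brackets are $[X_a,Y_a]=T$. Let $\Gamma$ be generated by the translations $y_a\mapsto y_a+2\pi$ and $t\mapsto t+2\pi$ and by $\gamma_a:(x_a,t)\mapsto(x_a+1,\,t+y_a)$. Its elements are the maps
\[
(x,y,t)\mapsto(x+p,\;y+2\pi p',\;t+p\cdot y+2\pi p''),\qquad p,p'\in\mathbb Z^n,\ p''\in\mathbb Z .
\]
So $\Gamma$ acts freely and properly discontinuously, with compact fundamental domain $[0,1]^n\times[0,2\pi]^{n+1}$. It preserves the fields $X_a,Y_a,T$; for instance $\gamma_a$ maps $\partial_{y_a}+x_a\partial_t$ to $\partial_{y_a}+(x_a+1)\partial_t$. Let $M=\mathbb R^{2n+1}/\Gamma$, which is compact and connected, and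
\[
\theta=dt-\sum_ax_a\,dy_a,\qquad JX_a=-Y_a,\qquad JY_a=X_a .
\]
Then $d\theta(X_a,Y_b)=-\delta_{ab}$, and the $X_a,Y_a$ are $G_\theta$-orthonormal. The bundle $T_{1,0}=\operatorname{span}(X_a+iY_a)$ is involutive, because $[X_a+iY_a,X_b+iY_b]=i\delta_{ab}T-i\delta_{ab}T=0$. The volume $\theta\wedge(d\theta)^n$ is a constant multiple of Lebesgue measure, for which all frame fields are divergence free.

Write $(E_i)_{i=1}^{2n}=(X_1,Y_1,\dots,X_n,Y_n)$, $E_0=T$ and $L=\sum_iE_i^2$. \emph{Sums over $i$ always run over $1,\dots,2n$.} Let $g_0$ be the metric on $M$ making $E_0,\dots,E_{2n}$ orthonormal.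

The map $R:(x_1,y_1)\mapsto(-x_1,-y_1)$, identity on the other coordinates, sends $X_1,Y_1$ to $-X_1,-Y_1$ and fixes the other frame fields. It normalizes $\Gamma$, since $R\gamma_1R=\gamma_1^{-1}$. So it acts on $M$ and preserves $\theta,J,g_0$.

\subsection{The target and the equations for a graph}

Let $q=2^{n+1}$ and let $Q_p:\mathbb R^q\times\mathbb R^q\to\operatorname{Sym}^2T_p^*M$ be symmetric bilinear and smooth in $p\in M$. For $r_0>0$ let $\zeta:[0,\infty)\to[0,1]$ be smooth with $\zeta(r)=1$ for $r\le r_0$ and $\zeta(r)=0$ for $r\ge2r_0$. On $N=M\times\mathbb R^q$ with fiber coordinate $s\in\mathbb R^q$ let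
\begin{equation}\label{eq:g}
g=g_0+\zeta(|s|)\,Q(s,s)+|ds|^2 .
\end{equation}
Since $M$ is compact, $-C|s|^2g_0\le Q(s,s)\le C|s|^2g_0$ for some $C$. So for $r_0$ small, depending on $Q$, we have $g\ge\frac12g_0+|ds|^2$, and $g$ is a complete Riemannian metric. We always take $r_0$ this small. Let $V=\sum_iQ(\cdot,\cdot)(E_i,E_i)$, a symmetric $q\times q$ matrix function on $M$. For a symmetric $2$-tensor $h$ on $M$ put $h_{il}=h(E_i,E_l)$ and
\[
\tau_l(h)=E_l\Bigl(\sum_ih_{ii}\Bigr)-2\sum_ih([E_l,E_i],E_i)-2\sum_iE_ih_{il},\qquad0\le l\le2n .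
\]

\begin{lemma}\label{lem:graph}
Let $u:M\to\mathbb R^q$ with $|u|<r_0$, and put $K=Lu$, $S=Q(u,u)$. If
\begin{equation}\label{eq:system}
\textup{(i)}\ \ K=Vu,\qquad\qquad\textup{(ii)}\ \ \tau_l(S)=2\langle E_lu,K\rangle\quad(0\le l\le2n),
\end{equation}
then $\phi=(\mathrm{id},u):M\to(N,g)$ is subelliptic harmonic. In particular $(\mathrm{id},0)$ is subelliptic harmonic.
\end{lemma}

\begin{proof}
The first variation is linear in the variation field $W$ along $\phi$, and $W=d\phi(\xi)+(0,w)$ for a unique vector field $\xi$ on $M$ and a unique $w:M\to\mathbb R^q$. The pullback metric is $h=\phi^*g=g_0+S+\langle du,du\rangle$, because $\zeta=1$ along the graph.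

\emph{Vertical variations.} For $(0,w)$ use $(\mathrm{id},u+\lambda w)$. The derivative of the energy is, up to the constant factor of the volume,
\[
\int\sum_i\bigl\{Q(u,w)(E_i,E_i)+\langle E_iu,E_iw\rangle\bigr\}=\int\langle Vu-Lu,w\rangle=0 .
\]

\emph{Variations along the graph.} For $d\phi(\xi)$ use $\phi\circ\Phi_\lambda$, where $\Phi_\lambda$ is the flow of $\xi$. The pullback of $g$ is $\Phi_\lambda^*h$, and the derivative is $\frac12\int\sum_i(\mathcal L_\xi h)(E_i,E_i)$. For $\xi=aE_l$ with a function $a$, one has $[\xi,E_i]=a[E_l,E_i]-(E_ia)E_l$, so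
\[
\sum_i(\mathcal L_\xi h)(E_i,E_i)=aE_l\sum_ih_{ii}-2a\sum_ih([E_l,E_i],E_i)+2\sum_i(E_ia)h_{il},
\]
with integral $\int a\,\tau_l(h)$. The $E_l$, $0\le l\le2n$, form a global frame, so it suffices that $\tau_l(h)=0$ for all $l$.

The operator $\tau_l$ is linear. We have $\tau_l(g_0)=0$, because $[E_l,E_i]\in\operatorname{span}T$ is orthogonal to $E_i$. Furthermore
\begin{align*}
\tau_l(\langle du,du\rangle)&=2\sum_i\langle E_lE_iu,E_iu\rangle-2\sum_i\langle(E_lE_i-E_iE_l)u,E_iu\rangle\\
&\quad-2\langle Lu,E_lu\rangle-2\sum_i\langle E_iu,E_iE_lu\rangle=-2\langle K,E_lu\rangle .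
\end{align*}
So $\tau_l(h)=\tau_l(S)-2\langle E_lu,K\rangle=0$ by (ii). For $u=0$ all terms in \eqref{eq:system} vanish.
\end{proof}

\section{Reduction to one scalar equation}\label{sec:reduction}

We now treat $S$ as the unknown and recover $Q$ from $S$ and $u$. Condition (ii) consists of $2n+1$ equations. The $2n$ components $S(T,X_a),S(T,Y_a)$ enter the equations with $l\ge1$ algebraically, so these can be solved at once. The equation for $l=0$ remains. Taking the inner product of (i) with $u$ shows that the horizontal trace of $S$ must be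
\[
m:=\langle u,K\rangle .
\]
What is still free is the trace-free part of $S$, and two functions $c,d$ in the plane of $X=X_1$, $Y=Y_1$ suffice. Put
\begin{equation}\label{eq:S}
\begin{gathered}
S(X,X)=\tfrac12(m-d),\qquad S(Y,Y)=\tfrac12(m+d),\qquad S(X,Y)=c,\\
S(T,Y_a)=\tfrac12X_am-\textstyle\sum_iE_iS(E_i,X_a)-\langle X_au,K\rangle,\\
S(T,X_a)=-\tfrac12Y_am+\textstyle\sum_iE_iS(E_i,Y_a)+\langle Y_au,K\rangle,
\end{gathered}
\end{equation}
with $S(T,T)$ and all other horizontal components equal to zero. For vector functions $u,K$ define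
\begin{align}
\Omega(u,K)&=\sum_a\bigl(X_a\langle Y_au,K\rangle-Y_a\langle X_au,K\rangle\bigr),\notag\\
\rho(u,K)&=n\,T\langle u,K\rangle-2\,\Omega(u,K)-2\langle Tu,K\rangle .\label{eq:rho}
\end{align}

\begin{lemma}\label{lem:reduction}
On an open set let $u$ be nowhere zero, $K=Lu$, and let $c,d$ satisfy
\begin{equation}\label{eq:scalar}
2(X^2-Y^2)c+(XY+YX)d=\rho(u,K).
\end{equation}
Define $S$ by \eqref{eq:S} and, with $K^\perp=K-\langle K,u\rangle u/|u|^2$, $\beta=\frac1{2n}\sum_iE_i^*\otimes E_i^*$ (dual coframe),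
\begin{equation}\label{eq:Q}
Q^{\alpha\gamma}=S\,\frac{u_\alpha u_\gamma}{|u|^4}+\beta\,\frac{K^\perp_\alpha u_\gamma+u_\alpha K^\perp_\gamma}{|u|^2}\qquad(1\le\alpha,\gamma\le q).
\end{equation}
Then $Q(u,u)=S$, and \eqref{eq:system} holds. Moreover, \eqref{eq:Q} is pointwise unchanged under $(u,K,S)\mapsto(\lambda u,\lambda K,\lambda^2S)$ for functions $\lambda>0$.
\end{lemma}

\begin{proof}
As $\langle K^\perp,u\rangle=0$, $Q(u,u)=S$. The horizontal traces of $S$ and $\beta$ are $m$ and $1$, so $Vu=\langle u,K\rangle u/|u|^2+K^\perp=K$, which is (i).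

For $l\ge1$ the only nonzero bracket $[E_l,E_i]$ is $[X_a,Y_a]=T$ or $[Y_a,X_a]=-T$, so (ii) reads
\begin{align*}
X_am-2S(T,Y_a)-2\textstyle\sum_iE_iS(E_i,X_a)&=2\langle X_au,K\rangle,\\
Y_am+2S(T,X_a)-2\textstyle\sum_iE_iS(E_i,Y_a)&=2\langle Y_au,K\rangle,
\end{align*}
which is the definition \eqref{eq:S}. For $l=0$ it reads $Tm-2\sum_iE_iS(E_i,T)=2\langle Tu,K\rangle$. We have
\[
\sum_iE_iS(E_i,Y)=Xc+\tfrac12Y(m+d),\qquad\sum_iE_iS(E_i,X)=\tfrac12X(m-d)+Yc,
\]
and the corresponding sums for $X_a,Y_a$ with $a\ge2$ vanish. So \eqref{eq:S} gives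
\begin{align*}
\sum_iE_iS(E_i,T)&=-\tfrac12\sum_a[X_a,Y_a]m+\Omega(u,K)+X\bigl(Xc+\tfrac12Y(m+d)\bigr)-Y\bigl(\tfrac12X(m-d)+Yc\bigr)\\
&=-\tfrac n2Tm+\Omega(u,K)+(X^2-Y^2)c+\tfrac12(XY+YX)d+\tfrac12Tm .
\end{align*}
Inserting this, the equation for $l=0$ becomes $nTm-2\Omega-2(X^2-Y^2)c-(XY+YX)d=2\langle Tu,K\rangle$, which is \eqref{eq:scalar}. The last claim is read off from \eqref{eq:Q}.
\end{proof}

Three observations will be used.
\begin{itemize}
\item If $K=0$ and $c=d=0$ on an open set, then $S=0$ and $Q=0$ there. On an open set where $Q=0$ and $K=0$, \eqref{eq:system} holds trivially, whether or not $u$ has zeros.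
\item If $(u,Q)$ satisfies \eqref{eq:system} and $\lambda$ is a constant, then $(\lambda u,Q)$ satisfies it, because (i) is linear and (ii) is quadratic in $u$. So $Q$ and then $r_0$ can be fixed first and $u$ scaled afterwards to get $|u|<r_0$.
\item Formula \eqref{eq:Q} needs $u\ne0$ wherever $K\ne0$. So the modes $v_k\cos\vartheta_k$ have to be replaced by modes without zeros.
\end{itemize}

\section{Modes without zeros}\label{sec:modes}

For $n=1$ one can take $e^{i\vartheta}\in\mathbb C=\mathbb R^2$ in place of $\cos\vartheta$. For $n\ge2$ the mode must also depend on $x_a,y_a$, $a\ge2$, in a way compatible with $\gamma_a$, and we use Gaussian sums. For $\nu\in\{0,1\}$ let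
\[
\Theta_\nu(\xi,\eta)=\sum_{j\equiv\nu\,(2)}e^{ij\eta}e^{-(j-\xi)^2/2}.
\]
One such function is not enough: $\Theta_0(1,\frac\pi2)=0$, because the terms with indices $j$ and $2-j$ cancel. But $\Theta_0,\Theta_1$ have no common zero:
\begin{equation}\label{eq:lower}
\max_\nu|\Theta_\nu(\xi,\eta)|\ge\tfrac15\quad\text{for all real }\xi,\eta .
\end{equation}
Indeed $\xi$ is within $\frac12$ of an integer. If $\nu$ is its parity, the other indices of that parity differ from this integer by $\pm2p$, $p\ge1$, so they are at distance at least $2p-\frac12$ from $\xi$. So $|\Theta_\nu|\ge e^{-1/8}-2\sum_{p\ge1}e^{-(2p-1/2)^2/2}>0.88-0.67>\frac15$. Shifting the summation index gives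
\begin{equation}\label{eq:quasi}
\Theta_\nu(\xi+\ell,\eta)=e^{i\ell\eta}\,\Theta_\nu(\xi,\eta)\quad\text{for even integers }\ell .
\end{equation}

Let $\ell_k=2k^4$, an even integer with $\ell_k^2=\Lambda_k$. In the slab $0<x_1<1$ put
\[
x=x_1-\tfrac14,\qquad\vartheta_k=(4k^7+k^8)y_1-\Lambda_kt ,
\]
so that $Y_1\vartheta_k=4k^7+k^8-4k^8x_1=s_k(x)$, and
\[
\mathcal U_k=\Bigl(e^{i\vartheta_k}\prod_{a=2}^n\Theta_{\nu_a}(\ell_kx_a,\ell_ky_a)\Bigr)_{\nu\in\{0,1\}^{n-1}}\in\mathbb C^{2^{n-1}}=\mathbb R^{2^n}.
\]

\begin{lemma}\label{lem:modes}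
$\mathcal U_k$ is well defined on the open subset $\{0<x_1<1\}$ of $M$, and for functions $p=p(x_1)$
\begin{equation}\label{eq:eigen}
X_1\mathcal U_k=0,\quad Y_1\mathcal U_k=is_k\,\mathcal U_k,\quad T\mathcal U_k=-i\Lambda_k\,\mathcal U_k,\quad L(p\,\mathcal U_k)=\bigl(p''-(s_k^2+\kappa\Lambda_k)p\bigr)\mathcal U_k .
\end{equation}
In particular $L(v_k\,\mathcal U_k)=0$ over $J_k$. Moreover $|\mathcal U_k|\ge5^{-(n-1)}$, and $\mathcal U_k$ is tame.
\end{lemma}

\begin{proof}
All frequencies in $y_a$ and $t$ are integers, so $\mathcal U_k$ is invariant under $y_a\mapsto y_a+2\pi$ and $t\mapsto t+2\pi$. Under $\gamma_a$, $a\ge2$, the factor $e^{i\ell_k\cdot\ell_ky_a}=e^{i\Lambda_ky_a}$ from \eqref{eq:quasi} cancels the factor $e^{-i\Lambda_ky_a}$ coming from $t\mapsto t+y_a$. These maps generate the subgroup of $\Gamma$ preserving the slab.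

The first three identities in \eqref{eq:eigen} are immediate. For $a\ge2$ consider one term $w=e^{-i\Lambda t}e^{ij\ell y_a}e^{-(j-\ell x_a)^2/2}$ with $\Lambda=\ell^2$. Then
\[
X_aw=\ell(j-\ell x_a)w,\qquad Y_aw=i\ell(j-\ell x_a)w,
\]
so $X_a^2w=\ell^2\bigl((j-\ell x_a)^2-1\bigr)w$, $Y_a^2w=-\ell^2(j-\ell x_a)^2w$ and $(X_a^2+Y_a^2)w=-\Lambda w$. The remaining factors of $\mathcal U_k$ do not depend on $x_a,y_a,t$. Summing over $a\ge2$ gives the term $-\kappa\Lambda_k$ in \eqref{eq:eigen}, and $X_1^2+Y_1^2$ gives $p''-s_k^2p$. By \eqref{eq:ode}, $L(v_k\,\mathcal U_k)=0$.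

By \eqref{eq:lower}, $|\mathcal U_k|^2=\prod_{a\ge2}\sum_{\nu\in\{0,1\}}|\Theta_{\nu}(\ell_kx_a,\ell_ky_a)|^2\ge25^{-(n-1)}$. Iterated derivatives by $X_a,Y_a$, $a\ge2$, produce powers of $\ell_k$ times sums $\sum_jP(j-\xi)e^{ij\eta}e^{-(j-\xi)^2/2}$ with finitely many polynomials $P$ for each order, which are bounded uniformly in $(\xi,\eta)$. The fields $X_1,Y_1,T$ act by \eqref{eq:eigen}. So $\mathcal U_k$ is tame.
\end{proof}

A single mode causes no obstruction in \eqref{eq:scalar}:

\begin{lemma}\label{lem:single}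
If $g_1,g_2$ are real functions of $x_1$, then $\rho(g_1\,\mathcal U_k,\,g_2\,\mathcal U_k)=0$.
\end{lemma}

\begin{proof}
By \eqref{eq:eigen}, $T|\mathcal U_k|^2=Y_1|\mathcal U_k|^2=0$, and $\langle i\,\mathcal U_k,\mathcal U_k\rangle=0$. With $u=g_1\mathcal U_k$, $K=g_2\mathcal U_k$ we get $T\langle u,K\rangle=0$ and $\langle Tu,K\rangle=0$. The term $a=1$ of $\Omega$ is $X_1(0)-Y_1(g_1'g_2|\mathcal U_k|^2)=0$. For $a\ge2$, since $\langle E\,\mathcal U_k,\mathcal U_k\rangle=\frac12E|\mathcal U_k|^2$, the term is $\frac12g_1g_2[X_a,Y_a]|\mathcal U_k|^2=\frac12g_1g_2\,T|\mathcal U_k|^2=0$.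
\end{proof}

\section{The scalar equation at a handover}\label{sec:handover}

Over a zone $D_{k,j}$ the dominant mode $j$ interacts with the error of mode $k$, and $\rho$ need not vanish. We must solve \eqref{eq:scalar} with $c,d$ supported in the zone, so integrating in $x_1$ is not an option. But there are two unknowns for one equation, and it turns out that one can eliminate all derivatives. The reason is that products of the two modes oscillate with the difference of their frequencies, so that $Y_1$ acts on them as multiplication by a nonzero function of $x_1$.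

Over $D_{k,j}$ (with $x=x_1-\frac14$) let
\[
\sigma=s_j-s_k,\qquad\ell=\Lambda_k-\Lambda_j=\sigma' ,
\]
and let $\mathcal F$ be the set of complex functions $f$ there with
\[
Tf=i\ell f,\qquad Y_1f=i\sigma f .
\]
The set $\mathcal F$ is stable under multiplication by functions of $x_1$, which $T$ and $Y_1$ annihilate, and under $T,Y_1$ and $X_a,Y_a$ with $a\ge2$, because these operators commute with $T$ and $Y_1$ and annihilate $\sigma$. It is also stable under $X_1$: clearly $TX_1f=i\ell X_1f$, and
\[
Y_1X_1f=X_1Y_1f-Tf=X_1(i\sigma f)-i\ell f=i\sigma X_1f .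
\]

\begin{lemma}\label{lem:solve}
Let $f\in\mathcal F$. By \eqref{eq:ratio}, $\sigma\ne0$ over $D_{k,j}$. Put
\[
C=\frac f{2\sigma^2+\frac{3\ell^2}{2\sigma^2}},\qquad D=i\Bigl(\frac{XC}\sigma+\frac{\ell\,C}{2\sigma^2}\Bigr),\qquad c=\operatorname{Re}C,\quad d=\operatorname{Re}D .
\]
Then $2(X^2-Y^2)c+(XY+YX)d=\operatorname{Re}f$, and $\operatorname{supp}c\cup\operatorname{supp}d\subset\operatorname{supp}f$.
\end{lemma}

\begin{proof}
We have $C,D\in\mathcal F$, so $(X^2-Y^2)C=X^2C+\sigma^2C$ and $(XY+YX)D=X(i\sigma D)+i\sigma XD=i(2\sigma X+\ell)D$. The equation becomes an ordinary differential equation in $x_1$. We try $D=i(XC/\sigma+pC)$ with a function $p=p(x_1)$: the first term is chosen to cancel $2X^2C$, and $p$ is to remove the first order term. As $\ell$ is constant,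
\[
(2\sigma X+\ell)\Bigl(\frac{XC}\sigma+pC\Bigr)=2X^2C+\Bigl(-\frac{2\ell}\sigma+2\sigma p+\frac\ell\sigma\Bigr)XC+(2\sigma p'+\ell p)C .
\]
The coefficient of $XC$ vanishes for $p=\ell/(2\sigma^2)$. Then $p'=-\ell^2/\sigma^3$, and the coefficient of $C$ is $-\frac{2\ell^2}{\sigma^2}+\frac{\ell^2}{2\sigma^2}=-\frac{3\ell^2}{2\sigma^2}$. Hence
\[
2(X^2-Y^2)C+(XY+YX)D=2X^2C+2\sigma^2C-2X^2C+\frac{3\ell^2}{2\sigma^2}C=f .
\]
The operators are real, so we may take real parts. The supports do not grow, because only differentiation and division by nonvanishing functions are involved.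
\end{proof}

\section{Proof of Theorem~\ref{thm:two}}\label{sec:proof2}

\paragraph{The map $u$.} Take $k_0$ so large that $b+\varepsilon_{k_0-1}<\frac18$. Keep the solution $v_{k_0}$ of \eqref{eq:ode} up to $x=b+\frac12\varepsilon_{k_0-1}$, and extend it smoothly to larger $x$ so that it is positive for $x\le\frac14$, nonnegative everywhere, and $0$ for $x\ge\frac38$; put $\chi_{k_0}=1$ there. Define
\[
u^+=\sum_{k\ge k_0}\chi_kv_k\,\mathcal U_k\ \ \text{for }0<x_1<1,\ x=x_1-\tfrac14>0,\qquad u^+=0\ \text{ elsewhere}.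
\]
The map $u^+$ has to return to zero, and while it does, $Lu^+\ne0$ near points where $u^+=0$; there formula \eqref{eq:Q} would fail for $u^+$ alone. So we let a mirror image take over:
\[
u^-=u^+\circ R,\qquad u=(u^+,u^-)\in\mathbb R^{2^n}\times\mathbb R^{2^n}=\mathbb R^q .
\]
Over $\{0<x<b\}$ the frame derivatives of $\chi_kv_k\,\mathcal U_k$ are $v_k$ times tame functions, so by \eqref{eq:decay} and (T5), as in Section~\ref{sec:proof1}, $u^+$ is smooth on $M$. It is supported in $x_1\in[\frac14,\frac58]$ mod $1$, so $u^-$ is supported in $x_1\in[\frac38,\frac34]$ mod $1$. Thus $u=0$ on $\{|x_1|<\frac14\}$ (mod $1$), and $u\ne0$ at $x_1=\frac12$ because $v_{k_0}(\frac14)>0$. It remains to construct $Q$ such that \eqref{eq:system} holds. We write $K=Lu=(K^+,K^-)$; since $L$ is invariant under $R$, $K^-=K^+\circ R$.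

\paragraph{Middle region: $\frac14+b\le x_1\le\frac34-b$.} By (a), on a neighborhood of this region only mode $k_0$ contributes to $u^+$: $u^+=v_{k_0}\,\mathcal U_{k_0}$ and $K^+=w\,\mathcal U_{k_0}$ with a real function $w=w(x_1)$. Since $u^+\ne0$ for $x_1\le\frac12$ and $u^-\ne0$ for $x_1\ge\frac12$, $u$ has no zero here. The two factors of $\mathbb R^q$ are orthogonal, so $\rho(u,K)=\rho(u^+,K^+)+\rho(u^-,K^-)$. Each term of $\rho$ contains $X_1,Y_1$ either not at all or both once, so $\rho(u^-,K^-)=\rho(u^+,K^+)\circ R$. By Lemma~\ref{lem:single}, $\rho(u,K)=0$. Take $c=d=0$ in Lemma~\ref{lem:reduction}. The resulting $Q$ is smooth, satisfies \eqref{eq:system}, and vanishes on open sets where $K=0$. In particular it vanishes near the ends of the region: for $x_1\in[\frac14+b,\frac14+b+\frac12\varepsilon_{k_0-1}]$, $v_{k_0}$ still solves \eqref{eq:ode}, so $K^+=0$, and $u^-=0$ as $x_1<\frac38$; the other end is symmetric.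

\paragraph{Left region: $\frac14<x_1<\frac14+b$.} Here $u^-=0$, and by \eqref{eq:eigen} and \eqref{eq:ode}
\[
K^+=\sum_kw_k\,\mathcal U_k,\qquad w_k=(\chi_k''+2\chi_k'r_k)v_k .
\]
Outside the zones $\{x\in D_{k,j}\}$ we have $K=0$, and we put $Q=0$. Over $D_{k,j}$,
\[
u^+=v_j\,\mathcal U_j+\chi_kv_k\,\mathcal U_k,\qquad K^+=w_k\,\mathcal U_k ,
\]
so that
\[
\frac u{v_j}=\Bigl(\mathcal U_j+\chi_k\frac{v_k}{v_j}\,\mathcal U_k,\,0\Bigr),\qquad\frac K{v_j}=\Bigl((\chi_k''+2\chi_k'r_k)\frac{v_k}{v_j}\,\mathcal U_k,\,0\Bigr)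
\]
are tame and negligible, respectively. By Lemma~\ref{lem:modes}, for $k_0$ large,
\begin{equation}\label{eq:nonzero}
|u|/v_j\ge\tfrac12\,5^{-(n-1)}\quad\text{over }D_{k,j}.
\end{equation}
In particular $u\ne0$ there.

\emph{Solving \eqref{eq:scalar}.} Since $\rho$ is bilinear, Lemma~\ref{lem:single} gives $\rho(u,K)=\rho(v_j\,\mathcal U_j,w_k\,\mathcal U_k)$. Let $(\cdot,\cdot)$ be the Hermitian product on $\mathbb C^{2^{n-1}}$, conjugate linear in the second argument, so that $\langle\cdot,\cdot\rangle=\operatorname{Re}(\cdot,\cdot)$. By \eqref{eq:eigen}, $T(\mathcal U_j,\mathcal U_k)=i(\Lambda_k-\Lambda_j)(\mathcal U_j,\mathcal U_k)$ and $Y_1(\mathcal U_j,\mathcal U_k)=i(s_j-s_k)(\mathcal U_j,\mathcal U_k)$. As $X_a,Y_a$, $a\ge2$, commute with $T,Y_1$, we get $(E\,\mathcal U_j,\mathcal U_k)\in\mathcal F$ for $E\in\{\mathrm{id},X_a,Y_a:a\ge2\}$. Replacing $\langle\cdot,\cdot\rangle$ by $(\cdot,\cdot)$ in \eqref{eq:rho} and using \eqref{eq:eigen}, we find $\rho(v_j\,\mathcal U_j,w_k\,\mathcal U_k)=\operatorname{Re}f$ with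
\begin{align*}
f={}&nT\bigl(v_jw_k(\mathcal U_j,\mathcal U_k)\bigr)-2X_1\bigl(is_jv_jw_k(\mathcal U_j,\mathcal U_k)\bigr)+2Y_1\bigl(r_jv_jw_k(\mathcal U_j,\mathcal U_k)\bigr)\\
&-2v_jw_k\sum_{a\ge2}\bigl(X_a(Y_a\mathcal U_j,\mathcal U_k)-Y_a(X_a\mathcal U_j,\mathcal U_k)\bigr)+2i\Lambda_jv_jw_k(\mathcal U_j,\mathcal U_k)\in\mathcal F,
\end{align*}
and $\operatorname{supp}f$ lies over $\operatorname{supp}\chi_k'$. Lemma~\ref{lem:solve} provides $c,d$ satisfying \eqref{eq:scalar}, and Lemma~\ref{lem:reduction} provides $S$ and $Q$ with \eqref{eq:system} over $D_{k,j}$.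

\emph{Estimates.} Since $v_jw_k/v_j^2=(\chi_k''+2\chi_k'r_k)\,v_k/v_j$ is negligible and $\mathcal U_j,\mathcal U_k$ are tame, $f/v_j^2$ is negligible by (T1), (T4). By \eqref{eq:ratio} and (T2), $1/\sigma$ and $1/(2\sigma^2+\frac{3\ell^2}{2\sigma^2})$ are tame. So $c/v_j^2$ and $d/v_j^2$ are negligible, again by (T4). The functions $E_iu/v_j=E_i(u/v_j)+(E_i\log v_j)u/v_j$ are tame and $K/v_j$ is negligible, so $m/v_j^2$ and the $\langle E_iu,K\rangle/v_j^2$ are negligible. By \eqref{eq:S} and (T4) all components of $S/v_j^2$ are negligible. By the scaling property in Lemma~\ref{lem:reduction}, \eqref{eq:Q} applied to $(u/v_j,\,K/v_j,\,S/v_j^2)$ gives the same $Q$. So $Q$ is negligible by \eqref{eq:nonzero}, (T1) and (T2). It is supported over $\operatorname{supp}\chi_k'$, because $f$ and $K$ are. By (T5), $Q$ is smooth within the left region and extends smoothly by $0$ to $x_1\le\frac14$. Near $x_1=\frac14+b$ it is $0$, since the zones lie in $x\le x_{k_0}+\varepsilon_{k_0}<b$; so it matches the middle region.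

\paragraph{Right region and the rest.} The right region $\frac34-b<x_1<\frac34$ is mapped by $R$ to the left region (mod $1$). Let $P$ exchange the two factors of $\mathbb R^q$; then $u\circ R=Pu$. Define $Q_p(s,s)=R^*\bigl(Q_{R(p)}(Ps,Ps)\bigr)$ there, so that $S=Q(u,u)$ is the pullback by $R$ of its counterpart on the left. As $R$ maps each $E_l$ to $\pm E_l$, $V_p=PV_{R(p)}P$, and
\[
V_pu(p)=PV_{R(p)}u(R(p))=P(Lu)(R(p))=P\bigl(L(Pu)\bigr)(p)=Lu(p),
\]
which is (i). In (ii), both sides for the index $l$ are transported with the sign of $R$ on $E_l$, so (ii) is preserved. Finally put $Q=0$ on $|x_1|\le\frac14$ (mod $1$), where $u=0$.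

\paragraph{Conclusion.} $Q$ is smooth on $M$. Conditions (i), (ii) hold on a dense open set, hence everywhere by continuity. Fix $r_0$ for this $Q$, so that \eqref{eq:g} is a complete metric, and scale $u$ by a positive constant so that $|u|<r_0$; as noted after Lemma~\ref{lem:reduction}, (i) and (ii) persist. By Lemma~\ref{lem:graph}, $\phi=(\mathrm{id},u)$ and $\psi=(\mathrm{id},0)$ are subelliptic harmonic maps $M\to(N,g)$. As graphs they are embeddings, and they are homotopic via $(\mathrm{id},\lambda u)$, $0\le\lambda\le1$. They agree on the nonempty open set $\{|x_1|<\frac14\}$ and differ at $x_1=\frac12$. \qed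

\begin{thebibliography}{1}
\bibitem{SHM}
\emph{Subelliptic Harmonic Morphisms},
\url{https://projecteuclid.org/download/pdf_1/euclid.ojm/1245415677}.
\end{thebibliography}

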